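# Dividing $\aleph_{\omega+1}$ countable sets between two sets with countable intersection

## 1. Branches of a tree, where splitting is easy

Take a set $S$ of size $\aleph_\omega$ and $\aleph_{\omega+1}$ countably infinite subsets of it. Can we cut $S$ into two parts, up to a countable set $C$ that both sides may use, so that each side still contains as many of the given sets as there were at the start? A set $X$ *contains* a member $F$ of the family if $F\subseteq X$, so a member counts for a side only if all of its points are there. Throughout, $[S]^{\aleph_0}$ is the family of countably infinite subsets of $S$.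

The question comes from "Unsolved Problems in Set Theory" (http://old.renyi.hu/~p_erdos/1971-28.pdf), and it is asked under the Generalized Continuum Hypothesis. There is one kind of family for which the answer is yes for a simple reason.

**Proposition 1.1.** Let $S=\bigcup_{k<\omega}\prod_{n<k}\omega_n$ be the set of finite sequences $s$ with $s(n)<\omega_n$. For $x\in\prod_{n<\omega}\omega_n$ let $F_x=\{x\restriction k:k<\omega\}$. Let $\mathcal F=\{F_x:x\in X\}$ with $|X|=\aleph_{\omega+1}$. Then there is a partition $S=A\cup B\cup C$ with $C$ finite such that both $A\cup C$ and $B\cup C$ contain $\aleph_{\omega+1}$ members of $\mathcal F$.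

*Proof.* Note that $|S|=\aleph_\omega$. Call a node $s\in S$ *big* if $\aleph_{\omega+1}$ many $x\in X$ extend $s$. There are at most $\aleph_\omega$ nodes that are not big, and at most $\aleph_\omega$ elements of $X$ pass through each of them. So all but $\aleph_\omega$ many $x\in X$ have only big initial segments. Take two such, $x\neq y$, and let $k$ be least with $x\restriction k\ne y\restriction k$. Put $s=x\restriction k$, $t=y\restriction k$, $C=\{x\restriction i:i<k\}=\{y\restriction i:i<k\}$, $A=\{u\in S:u\supseteq s\}$ and $B=S\setminus(A\cup C)$. If $z\in X$ extends $s$, then $F_z\subset A\cup C$. If $z\in X$ extends $t$, then its initial segments of length $<k$ are in $C$, and the longer ones extend $t$, hence not $s$, and lie in $B$. So $F_z\subset B\cup C$. As $s$ and $t$ are big, we are done. $\square$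

Here a point of $S$ knows its past: all members of $\mathcal F$ through the node $u$ agree below $u$. So we may decide the side of a point by asking what its past was. For a general family this memory is gone. Think of $\mathcal F$ as a set of ranges of functions $h$ with $\omega_{n-1}\le h(n)<\omega_n$ for all $n\ge1$. A single ordinal $\xi$ may then lie in members that have nothing else in common, and yet the side of $\xi$ must be decided from $\xi$ alone, in such a way that $\aleph_{\omega+1}$ members have all their points (outside $C$) on the same side. What can replace the memory? We shall see a hypothesis under which a point can recover enough about the members through it, and a model in which it cannot.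

## 2. The statement (Y) and the two theorems

Write $\lambda=\aleph_{\omega+1}$. Let **(Y)** be the statement:

> For every $S$ with $|S|=\aleph_\omega$ and every $\mathcal F\subset[S]^{\aleph_0}$ with $|\mathcal F|=\lambda$ there is a partition $S=A\cup B\cup C$ with $|C|\le\aleph_0$ such that both $A\cup C$ and $B\cup C$ contain $\lambda$ members of $\mathcal F$.

Two pieces of cardinal arithmetic are used often. Under GCH, $\omega_n^\omega=\omega_n$ for $n\ge1$: every function $\omega\to\omega_n$ is bounded, so $\omega_n^\omega\le\sum_{\gamma<\omega_n}|\gamma|^\omega\le\omega_n\cdot2^{\omega_{n-1}}=\omega_n$. And if $\mu$ is a strong limit cardinal of cofinality $\omega$, then $2^\mu=\mu^\omega$: if $\mu=\sup_n\mu_n$, a set $X\subset\mu$ is determined by $\langle X\cap\mu_n:n<\omega\rangle$, so $2^\mu\le\prod_n2^{\mu_n}\le\mu^\omega\le2^\mu$. In particular GCH gives $\aleph_\omega^{\aleph_0}=\lambda$.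

**Theorem 2.1.** Every model $V$ of ZFC+GCH has a cardinal-preserving forcing extension satisfying GCH and (Y). In it (Y) holds in a strong form: for all $S$, $\mathcal F$ as in (Y) there is a partition $S=C\cup\bigcup_{i<\omega_\omega}A_i$ with $|C|\le\aleph_0$ in which every $A_i\cup C$ contains $\lambda$ members of $\mathcal F$.

**Theorem 2.2.** If there are infinitely many measurable cardinals in $V$, then some inner model of a forcing extension of $V$ satisfies ZFC+GCH and the negation of (Y), in a strong form: there is $\mathcal F\subset[\omega_\omega]^{\aleph_0}$ with $|\mathcal F|=\lambda$ such that for every partition $\omega_\omega=A\cup B\cup C$ with $|C|<\aleph_\omega$, one of $A\cup C$, $B\cup C$ contains at most $\aleph_\omega$ members of $\mathcal F$. If $V\models$ GCH, the forcing extension itself has these properties.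

So GCH does not decide the question. If ZFC is consistent, then so is ZFC+GCH (Gödel), and by Theorem 2.1 ZFC+GCH does not refute (Y). If ZFC + "there are infinitely many measurable cardinals" is consistent, then by Theorem 2.2 ZFC+GCH does not prove (Y). No claim is made that large cardinals are necessary for Theorem 2.2.

Sections 3–6 prove Theorem 2.1 and Sections 7–13 prove Theorem 2.2. We assume the usual facts on forcing: products, nice names, chain conditions, closure, and that whatever is forced to exist has a name.

## 3. Elementary submodels, and a bound on one side only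

Fix a regular $\chi>2^\lambda$ and let $H=H(\chi)$, the set of all sets whose transitive closure has size $<\chi$. A subset of $H$ of size $<\chi$ is an element of $H$.

**Definition.** A set $\mathcal I$ of nonempty subsets of $H$ is *stationary* if for every countable family $\Phi$ of finitary functions on $H$ (of arity $\ge1$) some $M\in\mathcal I$ is closed under $\Phi$.

For example, $\{M:\omega\notin M\}$ is not stationary, as the constant function with value $\omega$ shows. In general, if $\mathcal I$ is stationary and $a\in H$, then adding the constant function with value $a$ to $\Phi$ shows that $\{M\in\mathcal I:a\in M\}$ is stationary. Taking the union of two families $\Phi$ shows that the union of two nonstationary sets is nonstationary.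

**Lemma 3.1 (Fodor).** If $\mathcal I$ is stationary and $R(M)\in M$ for all $M\in\mathcal I$, then $R$ is constant on a stationary subset of $\mathcal I$.

*Proof.* Otherwise, for each $h\in H$ there is $\Phi_h=\{\varphi_{h,k}:k<\omega\}$ such that no $M\in R^{-1}(h)$ is closed under $\Phi_h$. Adding projections, which impose nothing, we may list $\Phi_h$ so that the arity of $\varphi_{h,k}$ depends only on $k$. Let $\varphi_k(h,\vec x)=\varphi_{h,k}(\vec x)$ and take $M\in\mathcal I$ closed under all $\varphi_k$. With $h=R(M)\in M$, $M$ is closed under $\Phi_h$ and $M\in R^{-1}(h)$, a contradiction. $\square$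

**Definition.** For $M\subset H$ put $\chi_M(m)=\sup(M\cap\omega_m)$. For $n\ge1$ let $\mathcal C^n$ be the set of all $M=\bigcup_{j<\omega_1}M_j$ such that $\langle M_j:j<\omega_1\rangle$ is $\subset$-increasing and continuous, $M_j\prec(H,\in)$, $|M_j|=\omega_n$, $\omega_n\subset M_j$, and $\langle M_i:i\le j\rangle\in M_{j+1}$.

The set $\mathcal C^n$ is stationary. Given $\Phi$, apply the Löwenheim–Skolem theorem to $(H,\in,\varphi)_{\varphi\in\Phi}$ at stage $0$ and at successor stages, putting $\omega_n$, respectively $M_j\cup\{\langle M_i:i\le j\rangle\}$, into the next model. Take unions at limits. The union of the chain is closed under $\Phi$.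

For $M\in\mathcal C^n$ we have $M\prec H$, $|M|=\omega_n$ and $\omega_n\subset M$. Also $M_j\in M_{j+1}\subset M$, and all $\omega_m$ and $\lambda$ are in $M$ by definability. We use repeatedly that if $x\in M$ and $|x|\le\omega_n$, then $x\subset M$: when $x\neq\emptyset$, $M$ contains a surjection $\omega_n\to x$, and its values at elements of $\omega_n\subset M$ are in $M$. If $m\ge n+1$, then $\chi_M(m)<\omega_m$ because $|M|=\omega_n$, and $M\cap\omega_m$ has no largest element.

For a set $x$ and an ordinal $\xi$, $\min(x\setminus\xi)$ denotes the least ordinal $\ge\xi$ in $x$. Let $\Pi=\langle\pi_\beta:\beta<\omega_\omega\text{ limit}\rangle$ with $\pi_\beta:\mathrm{cf}\,\beta\to\beta$ increasing and cofinal.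

**Lemma 3.2.** Assume GCH. Let $n\ge1$, $M\in\mathcal C^n$ and $\Pi\in M$.

(i) Every countable subset of $M$ is an element of $M$.

(ii) Let $F\subset\omega_\omega$ be countable and $b=\{\min(M\setminus\xi):\xi\in F\}$. Then $b$ is a countable subset of $\omega_\omega$ and $b\in M$. If $\xi\in F\setminus b$ and $\beta=\min(b\setminus\xi)$, then $\beta=\min(M\setminus\xi)>\xi$ is a limit ordinal, $\mathrm{cf}\,\beta=\omega_m$ for some $m\ge n+1$, and
$$\zeta=\min\{\nu<\omega_m:\pi_\beta(\nu)>\xi\}\quad\text{satisfies}\quad\chi_M(m)\le\zeta.\tag{1}$$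

*Proof.* (i) A countable $x\subset M$ is contained in some $M_j$, since the chain has length $\omega_1$. As $M_j\in M$, also $[M_j]^{\le\omega}\in M$, and this set has size $\omega_n^\omega=\omega_n$. So $[M_j]^{\le\omega}\subset M$.

(ii) As all $\omega_m$ are in $M$, $\min(M\setminus\xi)<\omega_\omega$ for $\xi\in F$. So $b$ is a countable subset of $M\cap\omega_\omega$, and $b\in M$ by (i). Let $\xi\in F\setminus b$ and $\beta'=\min(M\setminus\xi)$. Since $\beta'\in b\subset M$, $\beta'=\min(b\setminus\xi)=\beta$. If $\xi$ were in $M$, then $\beta=\xi\in b$; so $\xi\notin M$ and $\beta>\xi$. If $\beta$ were a successor, its predecessor would be in $M$ and $\ge\xi$, contradicting minimality. So $\beta$ is a limit and $\pi_\beta\in M$. If $\mathrm{cf}\,\beta\le\omega_n$, then $\mathrm{ran}\,\pi_\beta\subset M$ is cofinal in $\beta$, so some element of $M\cap\beta$ is $\ge\xi$, a contradiction. So $\mathrm{cf}\,\beta=\omega_m$ with $m\ge n+1$. If $\nu\in M\cap\omega_m$, then $\pi_\beta(\nu)\in M\cap\beta$, so $\pi_\beta(\nu)<\xi<\pi_\beta(\zeta)$ and $\nu<\zeta$. Hence $\chi_M(m)\le\zeta$.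 $\square$

An example: if $m\ge n+1$ and $\chi_M(m)\le\xi<\omega_m$, then $\min(M\setminus\xi)=\omega_m$. If $\pi_{\omega_m}$ is the identity, then $\zeta=\xi+1$.

**The first approach.** Let $\mathcal F=\{F_\alpha:\alpha<\lambda\}$ be a one-to-one enumeration. For $M\in\mathcal C^n$ with $\Pi\in M$ let $\alpha_M=\sup(M\cap\lambda)<\lambda$, $F_M=F_{\alpha_M}$ and $b_M=\{\min(M\setminus\xi):\xi\in F_M\}$. If $\mathcal J$ is a stationary set of such $M$, then for every $\alpha<\lambda$ some $M\in\mathcal J$ has $\alpha\in M$, so $\alpha_M\ge\alpha$. So $\{\alpha_M:M\in\mathcal J\}$ is unbounded in the regular cardinal $\lambda$, and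
$$\mathcal J\text{ stationary}\ \Longrightarrow\ \{F_M:M\in\mathcal J\}\text{ has }\lambda\text{ elements}.\tag{2}$$

Thus it suffices to find a countable $C$ and two disjoint sets such that each, together with $C$, contains $F_M$ for stationarily many $M$. By Lemma 3.2, $b_M\in M$, so by Fodor $b_M$ is a fixed countable set $b$ for stationarily many $M$. Put $C=b$. Now a point $\xi\notin b$ computes from $b$ and itself the ordinals $\beta=\min(b\setminus\xi)$, $m$ and $\zeta$, with no reference to $M$. The numbers $\chi_M(m)$, $m\ge n+1$, belong to $M$ as a whole. If a point $\xi\in F_M\setminus b$ could compute $\chi_M(m)$ for its own $m$, then points could be sorted by the models they come from.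

At exactly this place the argument stops. The only relation between $\xi$ and $\chi_M(m)$ that we have is $\chi_M(m)\le\zeta$ in (1). If $\chi_M(m)<\chi_{M'}(m)\le\zeta$ for two models $M,M'$, nothing decides to which of them $\xi$ should be assigned. The point remembers an upper bound for $\chi_M(m)$, and not its value.

**What would help.** Suppose $\chi_M(m)$ has cofinality $\omega_1$, and attach to it a club of order type $\omega_1$, a *ladder*. A point $p$ of the ladder may lie in $M$, and then Fodor can fix it. Of course many ladders may pass through $p$. But $\xi$ knows that it need only look at ladders of ordinals $\le\zeta$. If these are disjoint from some place on, and $p$ lies beyond that place, then $p$ and $\zeta$ determine $\chi_M(m)$. The upper bound, so far too weak, is exactly what makes disjointness a reasonable demand.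

## 4. Nonreflecting sets and disjoint ladders

Given $T_m\subset\omega_m$ $(2\le m<\omega)$, let
$$\mathcal I^n=\{M\in\mathcal C^n:\chi_M(m)\in T_m\text{ for all }m\ge n+1\}\qquad(n\ge1).$$

**(∗)** There are $T_m\subset\{\nu<\omega_m:\mathrm{cf}\,\nu=\omega_1\}$ $(2\le m<\omega)$ such that

(a) for every $\delta<\omega_m$ with $\mathrm{cf}\,\delta>\omega$, $T_m\cap\delta$ is nonstationary in $\delta$;

(b) for every $n\ge1$, $\mathcal I^n$ is stationary.

Clause (a) makes $T_m$ thin below each $\delta$, and (b) says that there are still many models whose suprema lie in all the $T_m$ at once. Assume (∗).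

**Ladders.** For an ordinal $b\in T_m$ choose a club $C_b\subset b$ of order type $\omega_1$ all of whose elements are successor ordinals or have cofinality $\omega$. To get it, take a continuous increasing cofinal $c:\omega_1\to b$ and use $c(i)+1$ for $i$ non-limit and $c(i)$ for $i$ limit. This is increasing because $c(i)+1\le c(i+1)$, it is continuous because $\sup_{i'<i}(c(i')+1)=c(i)$ for limit $i$, and $c(i)$ has cofinality $\omega$ for a countable limit $i$. Let $\langle C_b(\delta):\delta<\omega_1\rangle$ be the increasing continuous enumeration. Since $T_m$ has only elements of cofinality $\omega_1$, $C_b\cap T_m=\emptyset$.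

**Lemma 4.1.** For every $\eta<\omega_m$ there is a function $r_\eta$ on $T_m\cap(\eta+1)$ with $r_\eta(b)<b$ such that the sets $\{c\in C_b:c>r_\eta(b)\}$, $b\in T_m\cap(\eta+1)$, are pairwise disjoint.

For instance, if $T_m\cap(\eta+1)=\{\omega_1,\omega_1\cdot2\}$, take $r_\eta(\omega_1)=0$ and $r_\eta(\omega_1\cdot2)=\omega_1$: the first tail lies below $\omega_1$ and the second above.

*Proof.* Induction on $\eta$. For $\eta=0$ the domain is empty. If $\eta=\eta'+1$, then $\eta\notin T_m$ and $r_{\eta'}$ works. Let $\eta$ be a limit. The purpose of the first step is to cut $\eta$ into intervals whose endpoints avoid $T_m$. Choose $D\ni0$, closed and unbounded in $\eta$, with $D\cap T_m=\emptyset$, as follows. If $\eta\in T_m$, let $D=C_\eta\cup\{0\}$. If $\mathrm{cf}\,\eta=\omega$, let $D$ be $0$ together with an increasing cofinal $\omega$-sequence of successor ordinals. Otherwise $\mathrm{cf}\,\eta>\omega$, and (a) gives a club of $\eta$ disjoint from $T_m$, to which we add $0$.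

Let $b\in T_m\cap\eta$. As $0\in D$, $D$ is closed and $b\notin D$, the ordinal $d=\max(D\cap b)$ exists and is $<b$. Let $d'=\min(D\setminus b)$; then $b<d'<\eta$. Put $r_\eta(b)=\max(r_{d'}(b),d)$, and $r_\eta(\eta)=0$ if $\eta\in T_m$. The tail of $C_b$ lies in the open interval $(d,d')$. For two $b$'s in the same interval, $d'$ is the same and the tails are disjoint by the choice of $r_{d'}$. For two $b$'s in different intervals, the tails lie in disjoint intervals. Finally, if $\eta\in T_m$, the tail of $C_\eta$ lies in $D$, while the tails for $b<\eta$ lie in intervals $(d,d')$ that miss $D$. $\square$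

**Remark.** One function $r$ for all of $T_m$ is impossible, so the bound $\eta$ is really needed. First, $T_m$ is stationary in $\omega_m$: if $E\subset\omega_m$ is club, take $M\in\mathcal I^{m-1}$ with $E\in M$; then $\min(E\setminus\nu)\in M$ for $\nu\in M\cap\omega_m$, so $E\cap M$ is unbounded in $\chi_M(m)$ and $\chi_M(m)\in E\cap T_m$. Now suppose $r(b)<b$ on $T_m$ gave disjoint tails. The map sending $b$ to the least element of $C_b$ above $r(b)$ would be regressive and, by disjointness, one-to-one on a stationary set, against Fodor's theorem for $\omega_m$.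

**Definition.** Fix $r^m_\zeta$ as in Lemma 4.1 for all $m\ge2$, $\zeta<\omega_m$. For $p<\omega_m$ let $o^m_\zeta(p)$ be the unique $b\in T_m\cap(\zeta+1)$ with $p\in C_b$ and $p>r^m_\zeta(b)$, if it exists.

In the example before the proof, $o^m_\eta(p)=\omega_1$ for $p\in C_{\omega_1}$ with $p>0$, and $o^m_\eta(p)=\omega_1\cdot2$ for $p\in C_{\omega_1\cdot2}$ with $p>\omega_1$.

## 5. From (∗) to partitions into $\aleph_\omega$ pieces

**Proposition 5.1.** Assume GCH and (∗). Let $S=\omega_\omega$, $\mathcal F\subset[S]^{\aleph_0}$, $|\mathcal F|=\lambda$, $n\ge1$. There are a countable $C\subset S$ and pairwise disjoint $A_i\subset S\setminus C$ $(i<\omega_{n+1})$ such that each $A_i\cup C$ contains $\lambda$ members of $\mathcal F$.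

*Proof.* Let $\mathcal I_0=\{M\in\mathcal I^n:\Pi\in M\}$, which is stationary by (b). For $M\in\mathcal I_0$ fix a chain $\langle M_j:j<\omega_1\rangle$ as in the definition of $\mathcal C^n$. Let $\alpha_M,F_M,b_M$ be as in Section 3, so that Lemma 3.2 (with $F=F_M$, $b=b_M$) and (2) apply.

**Step 1. Ladder points inside the models.** We want points of the ladder of $\chi_M(m)$ that belong to $M$, for all $m\ge n+1$ simultaneously. Fix $M\in\mathcal I_0$. For $m\ge n+1$ the maps
$$\delta\mapsto C_{\chi_M(m)}(\delta)\qquad\text{and}\qquad\delta\mapsto\chi_{M_\delta}(m)$$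
from $\omega_1$ to $\chi_M(m)$ are strictly increasing, continuous and cofinal. For the second, $\chi_{M_\delta}(m)\in M_{\delta+1}$ because $M_\delta\in M_{\delta+1}$ and $|M_\delta|=\omega_n<\omega_m$, so $\chi_{M_\delta}(m)<\chi_{M_{\delta+1}}(m)$; continuity and cofinality follow from those of the chain. Two such maps agree on a club of $\omega_1$, and there are countably many $m$. So
$$E_M=\{\delta<\omega_1:C_{\chi_M(m)}(\delta)=\chi_{M_\delta}(m)\text{ for all }m\ge n+1\}$$
contains a club. For $\delta\in E_M$ let $q_{M,\delta}=\langle\chi_{M_\delta}(m):m\ge n+1\rangle$. It is definable from $M_\delta\in M$, so $q_{M,\delta}\in M$.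

**Step 2. Fixing the data.** We choose a level $\varepsilon_M$ so high that the disjointness of Lemma 4.1 applies for every point of $F_M\setminus b_M$, and then make everything constant. Let $\xi\in F_M\setminus b_M$, with $m$ and $\zeta$ as in Lemma 3.2. By (1), $\chi_M(m)\in T_m\cap(\zeta+1)$, so $r^m_\zeta(\chi_M(m))<\chi_M(m)$. There are countably many such $\xi$, and $E_M$ is unbounded in $\omega_1$. So there is $\varepsilon_M\in E_M$ with
$$C_{\chi_M(m)}(\varepsilon_M)>r^m_\zeta(\chi_M(m))\quad\text{for all }\xi\in F_M\setminus b_M.\tag{3}$$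
Put $p_M=q_{M,\varepsilon_M}$. As $b_M,\varepsilon_M,p_M\in M$, Fodor gives a stationary $\mathcal I_1\subset\mathcal I_0$ and $b,\varepsilon,p$ with $(b_M,\varepsilon_M,p_M)=(b,\varepsilon,p)$ for all $M\in\mathcal I_1$. Let $C=b$, a countable subset of $S$.

**Step 3. The owner of a point.** Now a point can recover $\chi_M(m)$. For $\xi\in S\setminus b$ define, when possible,

* $\beta(\xi)=\min(b\setminus\xi)$,
* $m(\xi)\ge n+1$ with $\mathrm{cf}\,\beta(\xi)=\omega_{m(\xi)}$,
* $\zeta(\xi)=\min\{\nu<\omega_{m(\xi)}:\pi_{\beta(\xi)}(\nu)>\xi\}$,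
* $\mathrm{ow}(\xi)=o^{m(\xi)}_{\zeta(\xi)}(p(m(\xi)))$.

With $b$ and $p$ fixed, these depend only on $\xi$. We claim
$$M\in\mathcal I_1,\ \xi\in F_M\setminus b\ \Longrightarrow\ \mathrm{ow}(\xi)\text{ is defined and }\mathrm{ow}(\xi)=\chi_M(m(\xi)).\tag{4}$$
Indeed, by Lemma 3.2, $\beta(\xi),m=m(\xi),\zeta=\zeta(\xi)$ are the $\beta,m,\zeta$ of that lemma, and $\chi_M(m)\in T_m\cap(\zeta+1)$. Since $\varepsilon=\varepsilon_M\in E_M$, $p(m)=\chi_{M_\varepsilon}(m)=C_{\chi_M(m)}(\varepsilon)\in C_{\chi_M(m)}$, and by (3) $p(m)>r^m_\zeta(\chi_M(m))$. So $\chi_M(m)$ is the unique ordinal required in the definition of $o^m_\zeta(p(m))$.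

**Step 4. Discarding exceptional models.** The value $\chi_M(m)$ is not in $M$ and cannot be fixed by Fodor. But $q_{M,\delta}$ can. For $\delta<\omega_1$ and $q\in\prod_{m\ge n+1}\omega_m$ let
$$\mathcal I_1(\delta,q)=\{M\in\mathcal I_1:\delta\in E_M,\ q_{M,\delta}=q\}.$$
We want models all of whose pairs $(\delta,q_{M,\delta})$ are shared with stationarily many others. Let $Z$ be the set of $M\in\mathcal I_1$ such that $\mathcal I_1(\delta,q_{M,\delta})$ is nonstationary for some $\delta\in E_M$. Then $Z$ is nonstationary. Otherwise choose such a $\delta_M$ for $M\in Z$. Since $(\delta_M,q_{M,\delta_M})\in M$, Fodor gives a stationary $Z'\subset Z$ on which this pair is a fixed $(\delta,q)$. But $Z'\subset\mathcal I_1(\delta,q)$, which is nonstationary, a contradiction. Hence $\mathcal I_1\setminus Z$ is stationary.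

**Step 5. Many different patterns at one level.** We now find $\omega_{n+1}$ sequences $q_i$, at the same $\delta$, which differ at every $m$. Recursively choose $M^*_i\in\mathcal I_1\setminus Z$ $(i<\omega_{n+1})$ with $i,\langle M^*_{i'}:i'<i\rangle\in M^*_i$. Since $|i|\le\omega_n$, $i\subset M^*_i$. So $M^*_{i'}\in M^*_i$ for $i'<i$, whence $\chi_{M^*_{i'}}(m)\in M^*_i$ and $\chi_{M^*_{i'}}(m)<\chi_{M^*_i}(m)$ for all $m\ge n+1$. As $E_{M^*_{i+1}}$ is unbounded in $\omega_1$ and there are countably many $m$, we can choose $\delta_i\in E_{M^*_{i+1}}$ with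
$$q_{M^*_{i+1},\delta_i}(m)>\chi_{M^*_i}(m)\quad\text{for all }m\ge n+1.$$
Since $\omega_{n+1}>\omega_1$ is regular, there are $\delta<\omega_1$ and $K\subset\omega_{n+1}$ with $|K|=\omega_{n+1}$ and $\delta_i=\delta$ for $i\in K$. Put $q_i=q_{M^*_{i+1},\delta}$. For $i<i'$ in $K$ and all $m\ge n+1$,
$$q_i(m)<\chi_{M^*_{i+1}}(m)\le\chi_{M^*_{i'}}(m)<q_{i'}(m).\tag{5}$$

**Step 6. The pieces.** A point is put into the $i$-th piece if the ladder of its owner passes through $q_i$ at level $\delta$. For $i\in K$ let
$$A_i=\{\xi\in S\setminus b:\mathrm{ow}(\xi)\text{ is defined and }C_{\mathrm{ow}(\xi)}(\delta)=q_i(m(\xi))\}.$$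
By (5) these sets are pairwise disjoint. Since $M^*_{i+1}\notin Z$ and $\delta\in E_{M^*_{i+1}}$, $\mathcal I_1(\delta,q_i)$ is stationary. Let $M\in\mathcal I_1(\delta,q_i)$, $\xi\in F_M\setminus b$ and $m=m(\xi)$. By (4) and $\delta\in E_M$,
$$C_{\mathrm{ow}(\xi)}(\delta)=C_{\chi_M(m)}(\delta)=q_{M,\delta}(m)=q_i(m).$$
So $\xi\in A_i$, and $F_M\subset A_i\cup C$. By (2) with $\mathcal J=\mathcal I_1(\delta,q_i)$, $A_i\cup C$ contains $\lambda$ members of $\mathcal F$. Reindex $K$ by $\omega_{n+1}$. $\square$

**Corollary 5.2.** GCH + (∗) implies the strong form of (Y) in Theorem 2.1, hence (Y).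

*Proof.* We may take $S=\omega_\omega$. By Proposition 5.1 with $n=1$ there are a countable $C_0$ and disjoint $A^k\subset S\setminus C_0$ $(1\le k<\omega)$ such that $\mathcal F^k=\{F\in\mathcal F:F\subset A^k\cup C_0\}$ has size $\lambda$. Apply Proposition 5.1 to $\mathcal F^k$ with $n=k$, obtaining a countable $C_k$ and disjoint $A^k_i$ $(i<\omega_{k+1})$. Let $C=\bigcup_{k\ge0}C_k$, which is countable. The sets $(A^k\cap A^k_i)\setminus C$ are pairwise disjoint and there are $\aleph_\omega$ of them. If $F\in\mathcal F^k$ and $F\subset A^k_i\cup C_k$, then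
$$F\subset(A^k\cup C_0)\cap(A^k_i\cup C_k)\subset(A^k\cap A^k_i)\cup C.$$
So each of these sets together with $C$ contains $\lambda$ members of $\mathcal F$. Add the remaining points of $S\setminus C$ to one of them. For (Y), let $A$ be one piece and $B$ the union of the others. $\square$

## 6. Forcing (∗) while keeping GCH and the cardinals

Let $V\models$ GCH. We add the sets $T_m$ by initial segments.

**Definition.** For $m\ge2$ let $P_m$ be the set of all $p:\gamma+1\to2$, $\gamma<\omega_m$, such that $p(\nu)=1$ implies $\mathrm{cf}\,\nu=\omega_1$, and for every $\delta\le\gamma$ with $\mathrm{cf}\,\delta>\omega$, $p^{-1}(1)\cap\delta$ is nonstationary in $\delta$. Order $P_m$ by end-extension. Let $P=\prod_{m\ge2}P_m$ with full support, $P^{>n}=\prod_{m>n}P_m$ and $P^{\le n}=\prod_{2\le m\le n}P_m$. For $p\in P$ let $\gamma_p(m)=\max\mathrm{dom}\,p(m)$.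

For example, $p:\omega_1+1\to2$ with the single value $1$ at $\omega_1$ is in $P_m$. The function on $\omega_2+1$ with value $1$ exactly at the ordinals $\nu<\omega_2$ of cofinality $\omega_1$ is not in $P_3$, since these ordinals form a stationary subset of $\omega_2$. Conditions can be lengthened by zeros to any length $<\omega_m$, since a bounded subset of $\delta$ is nonstationary.

**Lemma 6.1.** For $n\ge1$, $P^{>n}$ adds no new functions $g:\omega_n\to V$.

*Proof.* Let $p_0\in P^{>n}$ and let $\dot g$ be a name for such a function. We build a decreasing sequence $p_i$ $(i\le\omega_n)$. Let $p_{i+1}\le p_i$ decide $\dot g(i)$ with $\gamma_{p_{i+1}}(m)>\gamma_{p_i}(m)$ for all $m>n$. For limit $i$ let $\gamma(m)=\sup_{i'<i}\gamma_{p_{i'}}(m)$, which is $<\omega_m$ because $i\le\omega_n<\omega_m$, and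
$$p_i(m)=\bigcup_{i'<i}p_{i'}(m)\cup\{(\gamma(m),0)\}.$$
To see that this is a condition, only $\delta=\gamma(m)$ needs checking, and only if $\mathrm{cf}\,\gamma(m)=\mathrm{cf}\,i>\omega$. In that case $\{\gamma_{p_{i'}}(m):i'<i\text{ limit}\}$ is unbounded in $\gamma(m)$; it is closed, because the tops at limit stages are suprema; and all its points have value $0$. So $p_i(m)^{-1}(1)\cap\gamma(m)$ is nonstationary. The condition $p_{\omega_n}$ decides all of $\dot g$. $\square$

**Lemma 6.2.** $P$ preserves cardinals and GCH.

*Proof.* Let $G$ be $P$-generic. Since $P=P^{>1}$ adds no new $\omega_1$-sequences of elements of $V$, $\omega_1$ and $\omega_2$ are preserved, $2^\omega=\omega_1$ and $2^{\omega_1}=\omega_2$.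

Let $n\ge2$. Then $P\cong P^{>n}\times P^{\le n}$. By GCH $|P_m|\le\sum_{\gamma<\omega_m}2^{|\gamma|+\omega}\le\omega_m$, so $|P^{\le n}|\le\omega_n$. In $V[G^{>n}]$ there are no new $\omega_n$-sequences, so $\omega_{n+1}$ is preserved and $2^{\omega_n}=\omega_{n+1}$. Forcing over $V[G^{>n}]$ with $P^{\le n}$, of size $\le\omega_n$, keeps both: it has the $\omega_{n+1}$-chain condition, and there are at most $(2^{\omega_n})^{\omega_n}=\omega_{n+1}$ nice names for subsets of $\omega_n$. So all $\omega_n$, and hence $\omega_\omega$, are preserved.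

If $\lambda=\omega_{\omega+1}^V$ were not a cardinal in $V[G]$, then its size there would be at most $\omega_\omega$, which is singular, and so its cofinality would be $\le\omega_n$ for some $n$ with $2\le n<\omega$. Take a cofinal $g:\omega_n\to\lambda$ in $V[G]=V[G^{>n}][G^{\le n}]$. Since $|P^{\le n}|\le\omega_n$, each $g(i)$ has at most $\omega_n$ possible values, so $V[G^{>n}]$ has a cofinal subset of $\lambda$ of size $\le\omega_n$. Enumerated in type $\omega_n$, it lies in $V$ by Lemma 6.1, contradicting the regularity of $\lambda$ in $V$.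

In $V[G]$, $\omega_\omega$ is a strong limit, so $2^{\omega_\omega}=\omega_\omega^\omega=\lambda$, as there are no new $\omega$-sequences. Finally $|P|\le\omega_\omega^\omega=\lambda$. So cardinals $>\lambda$ are preserved and, counting nice names, $2^\kappa=\kappa^+$ for $\kappa\ge\lambda$. $\square$

Let $T_m=\{\nu:\exists p\in G\ p(m)(\nu)=1\}$.

**Lemma 6.3.** In $V[G]$, (∗) holds with these $T_m$.

*Proof.* Since $\omega_1$ is preserved, $T_m$ consists of ordinals of cofinality $\omega_1$.

For (a), let $\delta<\omega_m$ have uncountable cofinality in $V[G]$, hence in $V$. Some $p\in G$ has $\gamma_p(m)\ge\delta$, so $T_m\cap\delta=p(m)^{-1}(1)\cap\delta$. A club of $\delta$ in $V$ that misses this set remains a club in $V[G]$.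

For (b), fix $n\ge1$, a regular $\chi>2^\lambda$ of $V[G]$, $p\in P$, and a name $\dot{\mathfrak A}$ forced by $p$ to be an expansion of $(H(\chi),\in)$, taken in the extension, by countably many finitary functions. We find $p^*\le p$ forcing that some $M\in\mathcal I^n$ is closed under these functions. The plan is to build a chain of models together with conditions whose tops follow the suprema of the models, and to put the value $1$ at the very end. By recursion on $j<\omega_1$ choose names $\dot M_j$ and a decreasing sequence of conditions $p_j\le p$, with $\gamma_{p_j}(m)$ strictly increasing in $j$ for every $m\ge2$, so that: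

* $p\Vdash\dot M_0\prec\dot{\mathfrak A}$ and $p_j\Vdash\dot M_{j+1}\prec\dot{\mathfrak A}$, each forced to have size $\omega_n$ and to contain $\omega_n$ as a subset, with $\dot M_j\cup\{p_j,\langle\dot M_i:i\le j\rangle\}\subset\dot M_{j+1}$;
* for $j$ zero or a successor, $p_j$ decides the sequence $s_j=\langle\sup(\dot M_j\cap\omega_m):m\ge n+1\rangle$, and $\gamma_{p_j}(m)>s_j(m)$ for $m\ge n+1$;
* for $j$ limit, $\dot M_j=\bigcup_{i<j}\dot M_i$ and $p_j(m)=\bigcup_{i<j}p_i(m)\cup\{(\sup_{i<j}\gamma_{p_i}(m),0)\}$.

This is possible. The models exist by Löwenheim–Skolem in the extension, and so have names. The sequence $s_j$ is an $\omega$-sequence of ordinals, so it lies in $V$ by Lemma 6.1 with $n=1$, and some extension of the previous condition decides it; as the model has size $\omega_n$, $s_j(m)<\omega_m$ for $m\ge n+1$, and we lengthen by zeros. At limits $j<\omega_1$ the new tops have cofinality $\omega$, so $p_j$ is a condition.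

Since $p_j\in\dot M_{j+1}$ is forced, so is $\gamma_{p_j}(m)\in\dot M_{j+1}$, and for $m\ge n+1$
$$\gamma_{p_j}(m)<s_{j+1}(m)<\gamma_{p_{j+1}}(m).\tag{6}$$
Let $\gamma(m)=\sup_{j<\omega_1}\gamma_{p_j}(m)$. It is $<\omega_m$, as $m\ge2$, and it has cofinality $\omega_1$. Let
$$p^*(m)=\bigcup_{j<\omega_1}p_j(m)\cup\{(\gamma(m),e_m)\},\qquad e_m=1\text{ for }m\ge n+1,\quad e_m=0\text{ for }m\le n.$$
Then $p^*\in P$: the value $1$ at $\gamma(m)$ is allowed because $\mathrm{cf}\,\gamma(m)=\omega_1$, and the tops at limit stages form a club of $\gamma(m)$ with value $0$. Below $p^*$ let $M=\bigcup_{j<\omega_1}\dot M_j$. By (6), $p^*$ forces $\chi_M(m)=\sup_js_{j+1}(m)=\gamma(m)\in T_m$ for all $m\ge n+1$. It also forces that $\langle\dot M_j:j<\omega_1\rangle$ is a chain as in the definition of $\mathcal C^n$ and that $M$, being a union of elementary submodels of $\dot{\mathfrak A}$, is closed under its functions. So $p^*$ forces $M\in\mathcal I^n$, as required. $\square$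

*Proof of Theorem 2.1.* By Lemmas 6.2 and 6.3, $V[G]$ is a cardinal-preserving extension of $V$ satisfying GCH and (∗). Apply Corollary 5.2 in $V[G]$. $\blacksquare$

## 7. A family that cannot be split, at a limit of measurable cardinals

For the negative answer there is again an easy case, in which $\aleph_\omega$ is replaced by a limit of measurable cardinals.

**Proposition 7.1.** Let $\kappa_0<\kappa_1<\dots$ be measurable, $\mu=\sup_n\kappa_n$ and $2^\mu=\mu^+$. There is $\mathcal F\subset[\mu]^{\aleph_0}$ with $|\mathcal F|=\mu^+$ such that for every partition $\mu=A\cup B\cup C$ with $|C|<\mu$, one of $A\cup C$, $B\cup C$ contains at most $\mu$ members of $\mathcal F$.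

*Proof.* Let $U_n$ be a nonprincipal $\kappa_n$-complete ultrafilter on $\kappa_n$ and $\kappa_{-1}=0$. For $A\subset\mu$ let $A^n$ be whichever of $A\cap\kappa_n$, $\kappa_n\setminus A$ belongs to $U_n$. Enumerate the subsets of $\mu$ as $\langle A_\beta:\beta<\mu^+\rangle$. For $\alpha<\mu^+$ write $\alpha=\bigcup_na_{\alpha,n}$ with $a_{\alpha,n}\subset a_{\alpha,n+1}$ and $|a_{\alpha,n}|<\kappa_n$. By recursion on $\alpha$ choose $h_\alpha(n)\in\bigcap_{\beta\in a_{\alpha,n}}A^n_\beta$ with $\kappa_{n-1}<h_\alpha(n)<\kappa_n$ and $h_\alpha(n)\ne h_\beta(n)$ for $\beta\in a_{\alpha,n}$. This is possible since fewer than $\kappa_n$ sets of measure zero are to be avoided. Let $F_\alpha=\{h_\alpha(n):n<\omega\}$. The $F_\alpha$ are distinct.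

Given a partition, let $A=A_\beta$, $C=A_{\beta'}$ and $Z=\{n:A\cap\kappa_n\in U_n\}$. For large $n$, $|C|<\kappa_n$, so $C\cap\kappa_n\notin U_n$. Hence if $\alpha>\max(\beta,\beta')$, then for all but finitely many $n$, $h_\alpha(n)\notin C$, and $h_\alpha(n)\in A$ iff $n\in Z$. If $Z$ is infinite, every such $F_\alpha$ meets $A$, and $B\cup C$ contains at most $\mu$ members. If $Z$ is finite, every such $F_\alpha$ meets $B$, and $A\cup C$ contains at most $\mu$ members. $\square$

What changes at $\aleph_\omega$? A natural attempt is to collapse the cardinals so that $\mu$ becomes $\aleph_\omega$, and to repeat the proof. It breaks when we ask on which side of $U_n$ a set $A\cap\kappa_n$ lies. Let $\tau<\kappa$ be regular uncountable, $U$ a nonprincipal $\kappa$-complete ultrafilter on $\kappa$, and force with the partial functions $p$ on $(\kappa\setminus2)\times\tau$ of size $<\tau$ with $p(\nu,i)<\nu$. Let $A^\circ$ be the set of $\xi$ for which the generic function has the value $0$ at $(\xi,0)$. For every condition $p$ and $Y\in U$ we can choose $\xi\in Y$ such that no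 $(\xi,i)$ is in $\mathrm{dom}\,p$, and extend $p$ by the value $0$ or by the value $1$ at $(\xi,0)$. So both $A^\circ$ and its complement meet every $Y\in U$, and $U$ does not decide $A^\circ$.

The way past this is to let smaller sets decide. The set $A^\circ$ is trivially decided by the set of $\xi$ for which the one-point condition $\{((\xi,0),0)\}$ is in the generic filter, and this set still meets every $Y\in U$. In general we shall consider functions $f$ that assign to almost every $\xi$ a condition $f(\xi)$ living above $\xi$, and the set $X_f$ of $\xi$ with $f(\xi)$ in the generic filter. To run the proof of Proposition 7.1 we need a choice of such $f$'s, one for each $n$ and each of the $\lambda$ subsets of $\mu$, so that any $\mu$ of these choices are compatible at almost all $n$. A generic filter $D$ for a second poset $\mathfrak Q$ will provide them.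

## 8. Normal measures and the powers of $\kappa_n$ and $\mu$

A *normal measure* on $\kappa$ is a nonprincipal $\kappa$-complete ultrafilter $U$ on $\kappa$ that is normal: every regressive function on a set in $U$ is constant on a set in $U$. Every measurable cardinal is inaccessible and carries a normal measure.

**Lemma 8.1.** A normal measure $U$ on $\kappa$ contains the set of regular cardinals below $\kappa$.

*Proof.* As bounded sets are not in $U$, it suffices that $\mathrm{cf}\,\xi=\xi$ for almost all $\xi$. Otherwise, by normality, $\mathrm{cf}\,\xi=\rho<\xi$ on a set in $U$, with $\rho$ fixed. Choose cofinal $c_\xi:\rho\to\xi$. For each $i<\rho$, $c_\xi(i)<\xi$ is constant on a set in $U$. Intersecting these $\rho<\kappa$ sets, $c_\xi$ is the same for two different $\xi$. This is absurd, as $\xi$ is the least strict upper bound of $\mathrm{ran}\,c_\xi$. $\square$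

Let $\kappa_0<\kappa_1<\dots$ be measurable and $\mu=\sup_n\kappa_n$. We need

**(H)** each $\kappa_n$ carries a normal measure $U_n$, $2^{\kappa_n}=\kappa_n^+$, and $2^\mu=\mu^+$.

**Lemma 8.2.** Some forcing extension of $V$ satisfies (H) for the same $\kappa_n$. If $V\models$ GCH, $V$ itself does.

*Proof.* The second sentence is clear. For the first, let $R_n$ be the set of partial functions of size $\le\kappa_n$ from $\kappa_n^+$ to $\mathcal P(\kappa_n)$, and $R=\prod_nR_n$ with full support. Fix $n$ and view $R$ as $R_{\ge n}\times R_{<n}$.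

*The upper part.* $R_{\ge n}$ is closed under decreasing sequences of length $\le\kappa_n$, so it adds no $\kappa_n$-sequences of ground-model elements. Thus in the $R_{\ge n}$-extension normal measures on $\kappa_n$ remain such, $\kappa_n^+$ is preserved, and the generic surjection $\kappa_n^+\to\mathcal P(\kappa_n)$ from $R_n$ gives $2^{\kappa_n}=\kappa_n^+$.

*The lower part.* $|R_k|\le2^{\kappa_k}<\kappa_n$ for $k<n$, so $Q=R_{<n}$ has size $<\kappa_n$. It preserves $\kappa_n^+$, and there are at most $(2^{|Q|})^{\kappa_n}=2^{\kappa_n}=\kappa_n^+$ nice names for subsets of $\kappa_n$ (for finite $Q$ the same bound is clear), so $2^{\kappa_n}=\kappa_n^+$ still holds. For measurability, write $\kappa=\kappa_n$, let $U$ be a normal measure on $\kappa$ before forcing with $Q$, and let $g$ be $Q$-generic. We claim that every regressive $f:\kappa\setminus\{0\}\to\kappa$ in the extension is constant on a set in $U$. Let $\dot f$ be a name for $f$, forced to be regressive. For $r\in Q$ let $S_r$ be the set of $\xi$ for which $r$ decides $\dot f(\xi)$. If $S_r\in U$, the decided value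 is a regressive function of $\xi$; let $Y_r\subset S_r$ in $U$ be such that it is constant on $Y_r$. If $S_r\notin U$, let $Y_r=\kappa\setminus S_r$. Then $Y=\bigcap_rY_r\setminus\{0\}\in U$. For $\xi\in Y$, $r$ decides $\dot f(\xi)$ iff $\xi\in S_r$ iff $S_r\in U$. So for every $\xi\in Y$ the set of $r$ deciding $\dot f(\xi)$ is dense and equals $\{r:S_r\in U\}$, which does not depend on $\xi$. Pick $r\in g$ in it. Then $f$ is constant on $Y$.

Let $\bar U$ be the filter generated by $U$ in the extension. Applying the claim to characteristic functions (changed at $\xi<2$) shows that $\bar U$ is an ultrafilter. For $\kappa$-completeness, let $X_i\in\bar U$ for $i<\gamma<\kappa$, $\gamma$ infinite, and suppose $\bigcap_iX_i\notin\bar U$. For $\xi>\gamma$ let $f(\xi)=1+i$ for the least $i$ with $\xi\notin X_i$, if there is one, and $f(\xi)=0$ otherwise and for $\xi\le\gamma$. By the claim $f$ is constant on a set in $U$. This set meets the complement of $\bigcap_iX_i$ above $\gamma$, so it is, apart from ordinals $\le\gamma$, disjoint from some $X_i\in\bar U$, a contradiction. Normality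 is the claim itself. So $\bar U$ is a normal measure.

*The power of $\mu$.* After $R$, force with partial functions of size $\le\mu$ from $\mu^+$ to $\mathcal P(\mu)$. This poset is closed under decreasing sequences of length $\le\mu$ and adds no $\mu$-sequences, so it preserves what we have and $\mu^+$, and its generic surjection gives $2^\mu=\mu^+$. $\square$

## 9. The collapses and the poset $\mathfrak Q$

From now on let $V$ satisfy (H), and fix $U_n$. Put $\lambda=\mu^+$; it will become $\aleph_{\omega+1}$. As $\mu$ is a strong limit of cofinality $\omega$, $\mu^\omega=2^\mu=\lambda$. Put $\tau_0=\omega_1$, $\tau_{n+1}=\kappa_n^+$, $\kappa_{-1}=0$.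

**Definition.** For $X\subset\kappa_n\setminus2$ let $\mathrm{Col}(\tau_n,X)$ be the set of partial functions $p$ on $X\times\tau_n$ with $|p|<\tau_n$ and $p(\nu,i)<\nu$, ordered by $\supseteq$. Let $P_n=\mathrm{Col}(\tau_n,\kappa_n\setminus2)$, $P=\prod_nP_n$ with full support, and let $P_{<n},P_{\le n},P_{>n}$ be the obvious subproducts.

(The letters $P_n$, $P$ are used anew; the posets of Section 6 play no further role.) $P_n$ is closed under decreasing sequences of length $<\tau_n$, so $P_{>n}$ is closed under sequences of length $\le\kappa_n$, and $P$ under $\omega$-sequences. Also $|P_{\le n}|=\kappa_n$, as $\kappa_n$ is inaccessible.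

**Lemma 9.1.** $P_{\le n}$ has the $\kappa_n$-chain condition.

*Proof.* Let $p^\xi=(a^\xi,p^\xi_n)\in P_{<n}\times P_n$ for $\xi<\kappa_n$. For regular $\xi>\tau_n$, as $|p^\xi_n|<\tau_n<\xi$, we have $\mathrm{dom}\,p^\xi_n\cap(\xi\times\tau_n)\subset\eta_\xi\times\tau_n$ with $\eta_\xi<\xi$. By normality $\eta_\xi=\eta$ on a set in $U_n$. Then there are fewer than $\kappa_n$ possibilities for $a^\xi$ and for $p^\xi_n\restriction(\xi\times\tau_n)$, so both are constant on some $Y\in U_n$. Take $\xi<\xi'$ in $Y$ with $\mathrm{dom}\,p^\xi_n\subset\xi'\times\tau_n$. The part of $p_n^{\xi'}$ on $\xi'\times\tau_n$ is the common part, contained in $p^\xi_n$. So $p^\xi_n\cup p^{\xi'}_n$ is a condition, and $p^\xi,p^{\xi'}$ are compatible. $\square$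

**Definition.** $\mathfrak F_n$ is the set of functions $f$ with $\mathrm{dom}f\in U_n$, $\mathrm{dom}f\subset\kappa_n\setminus2$ and $f(\xi)\in\mathrm{Col}(\tau_n,[\xi,\kappa_n))$. Put $f\le_ng$ iff $\{\xi\in\mathrm{dom}f\cap\mathrm{dom}g:f(\xi)\supseteq g(\xi)\}\in U_n$. Let $\mathfrak Q=\prod_n\mathfrak F_n$, with $f\le g$ iff $f_n\le_ng_n$ for all but finitely many $n$.

For example, $f(\xi)=\{((\xi,0),0)\}$ for $2\le\xi<\kappa_n$ defines an element of $\mathfrak F_n$; it is $\le_n$ the function with constant value $\emptyset$. We have $|\mathfrak Q|\le\prod_n2^{\kappa_n}\le2^\mu=\lambda$.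

Every $\le_n$-decreasing sequence $\langle f_i:i<\gamma\rangle$ with $\gamma<\tau_n$ has a lower bound. The set of $\xi$ for which all $f_i(\xi)$ are defined and $f_{i'}(\xi)\supseteq f_i(\xi)$ for all $i<i'$ is an intersection of fewer than $\kappa_n$ sets in $U_n$. On it take $\bigcup_if_i(\xi)$, which has size $<\tau_n$ as $\tau_n$ is regular.

**Lemma 9.2.** $\mathfrak Q$ adds no new functions $\mu\to V$.

*Proof.* First let $\theta<\mu$ be a cardinal, let $D_i$ $(i<\theta)$ be dense open, and $q\in\mathfrak Q$. We find one element below $q$ in all $D_i$; this shows that no $\theta$-sequences are added. Since only almost all coordinates count, we may freeze the coordinates with too little closure. Choose $n_0$ with $\theta<\tau_n$ for $n\ge n_0$. Build $q^i$ $(i\le\theta)$ with $q^0=q$, $q^i_n=q_n$ for $n<n_0$, and $\langle q^i_n\rangle_i$ $\le_n$-decreasing for each $n\ge n_0$. Given $q^i$, take $r\le q^i$ in $D_i$. Let $q^{i+1}_n=q_n$ for $n<n_0$, let $q^{i+1}_n=q^i_n$ for the finitely many $n\ge n_0$ with $r_n\not\le_nq^i_n$, and $q^{i+1}_n=r_n$ otherwise. Then $q^{i+1}$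 differs from $r$ at finitely many coordinates, so $q^{i+1}\le r$ and $q^{i+1}\in D_i$. At limits use the closure of $\mathfrak F_n$, $n\ge n_0$. Then $q^\theta\le q$ is in all $D_i$.

If $g:\mu\to V$ is in the extension, then each $g\restriction\kappa_n\in V$, and $\langle g\restriction\kappa_n:n<\omega\rangle$ is an $\omega$-sequence of elements of $V$, hence in $V$. $\square$

Let $D$ be $\mathfrak Q$-generic over $V$ and $V_1=V[D]$. By Lemma 9.2, $V_1$ has the same cardinals $\le\lambda$ and the same subsets of $\mu$ as $V$, and $2^\mu=\lambda$ there. $P$ and $\mathfrak Q$ are unchanged, being made from functions on sets of size $\le\mu$. Each $U_n$ is still a normal measure. So (H) and the facts about $P$ listed above hold in $V_1$. If $V\models$ GCH, then $V_1\models$ GCH, since $|\mathfrak Q|\le\lambda$.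

**Lemma 9.3.** In $V_1$, every $X\subset D$ with $|X|\le\mu$ has a lower bound in $D$.

*Proof.* $X\in V$ by Lemma 9.2. Let $q\in D$ force $\check X\subset\dot D$. We show $q\le f$ for all $f\in X$. Suppose $f\in X$ and $q\not\le f$. Then for all $n$ in an infinite set $N$, for $U_n$-almost all $\xi$ we have $q_n(\xi)\not\supseteq f_n(\xi)$. For such $\xi$ pick $q'_n(\xi)\supseteq q_n(\xi)$ in $\mathrm{Col}(\tau_n,[\xi,\kappa_n))$ incompatible with $f_n(\xi)$. If $q_n(\xi)$ and $f_n(\xi)$ already disagree somewhere, take $q_n(\xi)$ itself. Otherwise there is $(\nu,i)\in\mathrm{dom}f_n(\xi)\setminus\mathrm{dom}\,q_n(\xi)$, and we give $(\nu,i)$ a value $<\nu$ different from $f_n(\xi)(\nu,i)$, which is possible as $\nu\ge2$. Let $q'_n=q_n$ for $n\notin N$. Then $q'\le q$. A common extension $e$ of $q'$ and $f$ would have, for almost all $n\in N$ and almost all $\xi$, $e_n(\xi)\supseteq q'_n(\xi)\cup f_n(\xi)$, which is impossible. So $q'\Vdash f\notin\dot D$, a contradiction. $\square$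

## 10. The model $W$, in which $\mu=\aleph_\omega$

Let $G$ be $P$-generic over $V_1$ and $W=V_1[G]$. Then $D\times G$ is $\mathfrak Q\times P$-generic over $V$.

**Lemma 10.1.** In $W$:

(i) every $\omega$-sequence of elements of $V_1$ lies in $V_1$;

(ii) for every $g:\kappa_n\to V_1$ in $W$ there is $\Gamma\in V_1$ with $\mathrm{dom}\,\Gamma=\kappa_n$, $g(i)\in\Gamma(i)$ and $|\Gamma(i)|<\kappa_n$ (in $V_1$) for all $i$;

(iii) every $A\subset\kappa_n$ in $W$ equals $\dot x^{G_{\le n}}$ for some nice $P_{\le n}$-name $\dot x\in V$.

*Proof.* (i) $P$ is closed under $\omega$-sequences.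

For (ii) and (iii) write $W=V_1[G_{>n}][G_{\le n}]$. The model $V_1[G_{>n}]$ has no new $\kappa_n$-sequences of elements of $V_1$. So $P_{\le n}$ is still $\kappa_n$-c.c. there, since an antichain of size $\kappa_n$ would be enumerated by such a sequence.

(ii) Let $B\in V_1$ contain the range of $g$, and let $\dot g\in V_1[G_{>n}]$ be a $P_{\le n}$-name for $g$, forced to be a function into $B$. In $V_1[G_{>n}]$ let $\Gamma(i)$ be the set of $x\in B$ such that some condition forces $\dot g(i)=x$. It has size $<\kappa_n$. Being enumerated by a sequence of length $<\kappa_n$ of elements of $V_1$, $\Gamma(i)$ is in $V_1$ and has size $<\kappa_n$ there. Then $\Gamma$ is a $\kappa_n$-sequence of elements of $V_1$, hence in $V_1$.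

(iii) $A$ has a nice $P_{\le n}$-name in $V_1[G_{>n}]$, given by a $\kappa_n$-sequence of antichains of size $<\kappa_n$. It is coded by a $\kappa_n$-sequence of elements of $V_1$, so it is in $V_1$, and hence in $V$ by Lemma 9.2. $\square$

**Lemma 10.2.** In $W$: $\mu=\aleph_\omega$, $\lambda=\aleph_{\omega+1}$, and $2^\kappa=\kappa^+$ for all infinite $\kappa\le\mu$. If $V\models$ GCH, then $W\models$ GCH.

*Proof.* *Cardinals.* $\omega_1=\tau_0$ is preserved by Lemma 10.1(i). $P_{>n}$ adds no $\kappa_n$-sequences, so $\kappa_n$ and $\kappa_n^+=\tau_{n+1}$ remain regular cardinals after forcing with it, and $P_{\le n}$ is $\kappa_n$-c.c. afterwards, so they remain regular cardinals in $W$. If $\tau_n<\nu<\kappa_n$, then by genericity $G_n$ gives a surjection $\tau_n\to\nu$, namely $i\mapsto(\bigcup G_n)(\nu,i)$. So the infinite cardinals of $W$ below $\mu$ are $\omega,\tau_0,\kappa_0,\tau_1,\kappa_1,\dots$, and $\mu=\aleph_\omega$. If $\lambda$ were collapsed, then its size would be $\mu$, which is singular, so $\mathrm{cf}\,\lambda\le\kappa_n$ for some $n$ in $W$. By Lemma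 10.1(ii), applied to a cofinal function $\kappa_n\to\lambda$, $\bigcup_i\Gamma(i)\cap\lambda$ would be a cofinal subset of $\lambda$ of size $\le\kappa_n$ in $V_1$, a contradiction. So $\lambda=\aleph_{\omega+1}$.

*Powers.* By Lemma 10.1(i), $\mathcal P(\omega)^W=\mathcal P(\omega)^{V_1}$, whose size in $V_1$ is $<\kappa_0$. So $2^\omega=\omega_1$ in $W$. By Lemma 10.1(iii), every subset of $\tau_n$ in $W$ has a nice $P_{\le n}$-name in $V$. There are at most $(\kappa_n^{<\kappa_n})^{\tau_n}=\kappa_n$ such names, so $2^{\tau_n}=\kappa_n$ in $W$. For subsets of $\kappa_n$ there are at most $(\kappa_n^{<\kappa_n})^{\kappa_n}=2^{\kappa_n}=\kappa_n^+$ names, so $2^{\kappa_n}=\kappa_n^+$ in $W$. Hence $\mu$ is a strong limit in $W$, and $2^\mu=\mu^\omega=\lambda$ by Lemma 10.1(i). If $V\models$ GCH, then $V_1\models$ GCH, and $|P|\le\mu^\omega=\lambda$ gives GCH above $\mu$. $\square$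

## 11. Positive sets that decide every subset of $\mu$

**Definition.** For $f\in\mathfrak F_n$ let $X_f=\{\xi\in\mathrm{dom}f:f(\xi)\in G_n\}$. In $W$ let $I_n=\{X\subset\kappa_n:X\cap Y=\emptyset\text{ for some }Y\in U_n\}$.

If $f$ has constant value $\emptyset$, then $X_f=\mathrm{dom}f$. If $f(\xi)=\{((\xi,0),0)\}$, then $X_f$ is the set $A^\circ$ of Section 7.

**Lemma 11.1.** In $W$: (a) $I_n$ is a $\kappa_n$-complete ideal containing all bounded subsets of $\kappa_n$. (b) $X_f\notin I_n$ for $f\in\mathfrak F_n$. (c) $f\le_ng$ implies $X_f\setminus X_g\in I_n$.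

*Proof.* (a) Bounded sets are in $I_n$ because $\kappa_n\setminus\eta\in U_n$ for $\eta<\kappa_n$. For completeness let $Y_i\in U_n$ $(i<\gamma<\kappa_n)$ be given in $W$. By Lemma 10.1(ii) there is $\langle\Gamma_i:i<\gamma\rangle\in V_1$ with $Y_i\in\Gamma_i$ and $|\Gamma_i|<\kappa_n$; intersecting with $U_n\in V_1$ we may take $\Gamma_i\subset U_n$. Then $\bigcap\bigcup_i\Gamma_i\in U_n$ is contained in $\bigcap_iY_i$.

(b) Let $Y\in U_n$ and $p\in P_n$. There is $\eta<\kappa_n$ with $\mathrm{dom}\,p\subset\eta\times\tau_n$. For $\xi\in Y\cap\mathrm{dom}f$ with $\xi>\eta$, $p\cup f(\xi)$ is a condition, as the domains are disjoint, and it forces $\xi\in X_f\cap Y$. By genericity $X_f\cap Y\ne\emptyset$. As $Y\in U_n$ was arbitrary, $X_f\notin I_n$.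

(c) If $f(\xi)\supseteq g(\xi)$ and $f(\xi)\in G_n$, then $g(\xi)\in G_n$. So $X_f\setminus X_g$ misses the set in $U_n$ that witnesses $f\le_ng$. $\square$

The next lemma repairs the defect found in Section 7: by shrinking $f$, a given set is decided on all of $X_f$.

**Lemma 11.2** (in $V$). Let $p\in P_{\le n}$, $f\in\mathfrak F_n$, and let $\dot x$ be a $P_{\le n}$-name for a subset of $\kappa_n$. There are $p'\le p$ and $f'\le_nf$ such that $p'\Vdash X_{f'}\subset\dot x$ or $p'\Vdash X_{f'}\cap\dot x=\emptyset$.

*Proof.* Write $p=(p_{<n},p_n)$ with $\mathrm{dom}\,p_n\subset\eta_0\times\tau_n$, $\eta_0<\kappa_n$. By Lemma 8.1, almost all $\xi$ are regular, in $\mathrm{dom}f$, and larger than $\eta_0$ and $\tau_n$. For such $\xi$, $(p_{<n},p_n\cup f(\xi))$ is a condition. Extend it to a condition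
$$p^\xi=(a^\xi,c^\xi\cup d^\xi)$$
deciding "$\xi\in\dot x$", where $c^\xi$ and $d^\xi$ are the parts of the $P_n$-coordinate with first coordinate $\nu<\xi$, respectively $\nu\ge\xi$. Then $c^\xi\supseteq p_n$ and $d^\xi\supseteq f(\xi)$. We now make all but $d^\xi$ independent of $\xi$. Since $|c^\xi|<\tau_n<\xi=\mathrm{cf}\,\xi$, $\mathrm{dom}\,c^\xi\subset\eta_\xi\times\tau_n$ with $\eta_\xi<\xi$. By normality $\eta_\xi$ is constant on a set in $U_n$. Since $|P_{<n}|<\kappa_n$ and $\kappa_n$ is inaccessible, there are then fewer than $\kappa_n$ possibilities for $(a^\xi,c^\xi)$. So there is $Y\in U_n$ on which $a^\xi=a$, $c^\xi=c$ and the decision is constant. Let $p'=(a,c)\le p$ and $f'(\xi)=d^\xi$ for $\xi\in Y$. Then $f'\in\mathfrak F_n$ and $f'\le_nf$. If $p'\in G_{\le n}$ and $f'(\xi)\in G_n$, then $c,d^\xi\in G_n$, so $c\cup d^\xi\in G_n$ and $p^\xi\in G_{\le n}$. Hence the constant decision about "$\xi\in\dot x$" is correct for all $\xi\in X_{f'}$. $\square$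

**Lemma 11.3.** For every $A\subset\mu$ in $W$ there is $f\in D$ such that for every $n$: $X_{f_n}\subset A$ or $X_{f_n}\cap A=\emptyset$.

*Proof.* By Lemma 10.1(iii) choose nice names $\dot x_n\in V$ with $\dot x_n^{G_{\le n}}=A\cap\kappa_n$; every condition forces $\dot x_n\subset\kappa_n$. By Lemma 10.1(i) and Lemma 9.2, $\langle\dot x_n:n<\omega\rangle\in V$. In $V$ consider the set of $(f',p')\in\mathfrak Q\times P$ such that for all $n$
$$p'_{\le n}\Vdash X_{f'_n}\subset\dot x_n\quad\text{or}\quad p'_{\le n}\Vdash X_{f'_n}\cap\dot x_n=\emptyset.\tag{7}$$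
It is dense. Given $(f,p)$, let $p^0=p$. At step $n$ apply Lemma 11.2 to $p^n_{\le n},f_n,\dot x_n$. We obtain $f'_n\le_nf_n$ and $p^{n+1}$, which extends $p^n$ on the coordinates $\le n$ and equals it beyond. Let $p'_i=\bigcup_np^n_i$. This is in $P_i$ since $\tau_i$ is regular and uncountable. Then $(f',p')\le(f,p)$, and $p'_{\le n}\le p^{n+1}_{\le n}$ gives (7). Since $D\times G$ is generic over $V$, it meets this set, in $(f',p')$ say. Then $f'\in D$ is as required. $\square$

**Lemma 11.4.** In $W$, every $X\subset D$ with $|X|\le\mu$ has a lower bound in $D$.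

*Proof.* We may assume $X\ne\emptyset$; let $X=\{x_i:i<\mu\}$. The purpose is to cover $X$ by a set in $V_1$, so that Lemma 9.3 applies. By Lemma 10.1(ii), taking the union of the sets $\Gamma(i)$, there are $Y_n\in V_1$ with $|Y_n|\le\kappa_n$ and $\{x_i:i<\kappa_n\}\subset Y_n$. Intersecting with $D\in V_1$ we may take $Y_n\subset D$. By Lemma 10.1(i), $\langle Y_n:n<\omega\rangle\in V_1$. So $\bigcup_nY_n\in V_1$ is a subset of $D$ of size $\le\mu$ containing $X$. Apply Lemma 9.3. $\square$

## 12. The unsplittable family in $W$

Work in $W$ and follow the proof of Proposition 7.1, with $X_{f_n}$ in the place of sets of measure one. Since $2^\mu=\lambda$, enumerate all subsets of $\mu$ as $\langle A_\beta:\beta<\lambda\rangle$. Let $f^\beta\in D$ be as in Lemma 11.3 for $A_\beta$. For $\alpha<\lambda$ write $\alpha=\bigcup_na_{\alpha,n}$ with $a_{\alpha,n}\subset a_{\alpha,n+1}$ and $|a_{\alpha,n}|<\kappa_n$. By Lemma 11.4 let $r^\alpha\in D$ be a lower bound of $\{f^\beta:\beta<\alpha\}$.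

**Step 1. Construction.** By recursion on $\alpha$ choose $h_\alpha(n)\in X_{r^\alpha_n}$ with $h_\alpha(n)>\kappa_{n-1}$ such that for all $\beta\in a_{\alpha,n}$: $h_\alpha(n)\ne h_\beta(n)$; and if $r^\alpha_n\le_nf^\beta_n$, then $h_\alpha(n)\in X_{f^\beta_n}$. This is possible by Lemma 11.1. Indeed $X_{r^\alpha_n}\notin I_n$, and we must avoid a bounded set, fewer than $\kappa_n$ singletons, and fewer than $\kappa_n$ sets $X_{r^\alpha_n}\setminus X_{f^\beta_n}\in I_n$; as $I_n$ is $\kappa_n$-complete, their union is in $I_n$. Let $F_\alpha=\{h_\alpha(n):n<\omega\}$ and $\mathcal F=\{F_\alpha:\alpha<\lambda\}$.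

**Step 2. Size and the main property.** Since $\kappa_{n-1}<h_\alpha(n)<\kappa_n$, $F_\alpha$ is infinite and determines $h_\alpha$. For $\beta<\alpha$ we have $\beta\in a_{\alpha,n}$ for large $n$, so $h_\alpha\ne h_\beta$. Hence $|\mathcal F|=\lambda$. Moreover $r^\alpha\le f^\beta$ means $r^\alpha_n\le_nf^\beta_n$ for all but finitely many $n$. So
$$\text{for }\beta<\alpha:\quad h_\alpha(n)\in X_{f^\beta_n}\ \text{ for all but finitely many }n.\tag{8}$$

**Step 3. No partition splits $\mathcal F$.** Let $\mu=A\cup B\cup C$ be a partition in $W$ with $|C|<\mu$, and let $A=A_\beta$, $C=A_{\beta'}$. For all large $n$, $|C|<\kappa_n$, so $C\cap\kappa_n$ is bounded in the regular cardinal $\kappa_n$ and hence in $I_n$. By Lemma 11.1(b), $X_{f^{\beta'}_n}\not\subset C$, so by the choice of $f^{\beta'}$, $X_{f^{\beta'}_n}\cap C=\emptyset$. Let $Z=\{n:X_{f^\beta_n}\subset A\}$; for $n\notin Z$, $X_{f^\beta_n}\cap A=\emptyset$. Let $\alpha>\max(\beta,\beta')$. By (8), for all but finitely many $n$, $h_\alpha(n)\notin C$, and $h_\alpha(n)\in A$ iff $n\in Z$.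

If $Z$ is infinite, then $F_\alpha$ meets $A=\mu\setminus(B\cup C)$ for every $\alpha>\max(\beta,\beta')$, so $B\cup C$ contains at most $\aleph_\omega$ members of $\mathcal F$. If $Z$ is finite, then $F_\alpha$ meets $B=\mu\setminus(A\cup C)$ for every such $\alpha$, so $A\cup C$ contains at most $\aleph_\omega$ members of $\mathcal F$.

If the original $V$ satisfies GCH, no preparation was needed, $W\models$ GCH by Lemma 10.2, and Theorem 2.2 is proved with the forcing extension $W$ itself.

## 13. Full GCH through $L[A^*]$

If GCH was not assumed in $V$, we know it in $W$ only for cardinals $\le\mu$. We pass to an inner model that keeps all subsets of $\mu$. In $W$ let $A^*\subset\lambda$ code, via a definable pairing of ordinals, the set $\{(\beta,\xi):\xi\in A_\beta\}$ and the set $E=\{\beta<\lambda:A_\beta\in\mathcal F\}$. Then $L[A^*]\subset W$ contains all subsets of $\mu$ in $W$, the enumeration $\langle A_\beta:\beta<\lambda\rangle$, and $\mathcal F$. It is a model of ZFC.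

**Step 1. Cardinals.** Every relation on $\mu$ in $W$ is coded by a subset of $\mu$, so it belongs to $L[A^*]$. Cardinals of $W$ are cardinals of $L[A^*]$. Conversely, if $\kappa\le\mu$ is not a cardinal in $W$, a witnessing bijection is a relation on $\mu$ and lies in $L[A^*]$. If $\mu\le\alpha<\lambda$, then $W$ has a well-ordering of $\mu$ of type $\alpha$, which lies in $L[A^*]$. So every $\alpha<\lambda$ has size $\le\mu$ in $L[A^*]$. Hence there $\mu=\aleph_\omega$ and $\lambda=\aleph_{\omega+1}$.

**Step 2. GCH.** For infinite $\kappa<\mu$ a surjection $\kappa^+\to\mathcal P(\kappa)$ in $W$ is coded by a subset of $\mu$, so it lies in $L[A^*]$. For $\kappa=\mu$ the enumeration $\langle A_\beta:\beta<\lambda\rangle$ gives $2^\mu=\lambda$. For $\kappa\ge\lambda$ use the standard condensation argument in $L[A^*]$. If $X\subset\kappa$, take a large limit $\theta$ and an elementary submodel $N$ of $(L_\theta[A^*],\in,A^*)$ of size $\kappa$ with $\kappa\cup\{X\}\subset N$. As $A^*\subset\lambda\subset N$, $N$ collapses to some $L_{\theta'}[A^*]$ with $\theta'<\kappa^+$ and $X\in L_{\theta'}[A^*]$.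 So $\mathcal P(\kappa)\subset L_{\kappa^+}[A^*]$, and $2^\kappa=\kappa^+$.

**Step 3. The family.** Each $F_\alpha$ is countable in $L[A^*]$, since an enumeration in type $\omega$ is a relation on $\mu$. Subsets of $\mathcal F$ in $L[A^*]$ have size $\le\lambda$ there. If such a subset has size $\le\mu$ in $L[A^*]$, it has size $\le\mu$ in $W$; if it has size $\lambda$ in $L[A^*]$, it has size $\lambda$ in $W$. Applied to $\mathcal F$, this gives $|\mathcal F|=\lambda$ in $L[A^*]$. Let $\mu=A\cup B\cup C$ be a partition in $L[A^*]$ with $|C|<\mu$. It is such a partition in $W$, so by Section 12 one of $A\cup C$, $B\cup C$ contains at most $\mu$ members of $\mathcal F$ in $W$. The set of these members is in $L[A^*]$, and it has size $\le\mu$ there as well.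

So $L[A^*]$, an inner model of the forcing extension $W$, satisfies ZFC+GCH and the strong negation of (Y). This proves Theorem 2.2. $\blacksquare$
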